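# Forcing universal graphs in a Maker–Breaker game on $K_n$

Throughout, $\log=\log_2$, $\ln$ is the natural logarithm, and $[r]=\{1,\dots,r\}$.

## 1. One target graph on at most $\sqrt{2\log n}$ vertices

Two players, Maker and Breaker, play on the complete graph $K_n$ with vertex set $[n]$. They alternate, Maker first, and at each turn a player claims one edge that nobody has claimed. The game ends when all edges are claimed. Maker's edges then form a graph $M$ on $[n]$.

**Definition (universality).** A graph $M$ is *$r$-universal* if every graph on $r$ vertices is an induced subgraph of $M$.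

For $r=2$ there are two graphs to find, the edge and the non-edge. So $M$ is $2$-universal exactly when it is neither complete nor empty. For $n=2$ this fails, since the only edge goes to Maker. For $n\ge3$ there are at least three edges, each player gets at least one, and $M$ is $2$-universal however the players play.

For larger $r$ Maker must work. Note that extra edges do not help her automatically: we want *induced* copies, so some edges she must take and others she must leave to Breaker.

We begin with an easy case: one fixed graph $H$ on $[r]$, with $r$ small. Put $N=\lfloor n/r\rfloor$ and fix disjoint sets $V_1,\dots,V_r\subset[n]$ of size $N$. We look only for copies of $H$ whose vertex $i$ sits in $V_i$.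

**Definition (transversals, signs, weights).** A *cross edge* joins two different $V_i$. A *transversal* is a set $K$ with exactly one vertex in each $V_i$, and $E(K)$ is the set of all $\binom r2$ pairs inside $K$; for $T\subseteq K$, $E(T)$ is the set of pairs inside $T$. For a cross edge $e$ between $V_i$ and $V_j$, let $\sigma_H(e)=+1$ if $ij\in E(H)$ and $\sigma_H(e)=-1$ otherwise. In a given position, a claimed cross edge $e$ is *wrong* for $H$ if Maker has it and $\sigma_H(e)=-1$, or Breaker has it and $\sigma_H(e)=+1$. For a set $F$ of cross edges,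
$$w_H(F)=\begin{cases}0&\text{if }F\text{ contains a wrong edge},\\ 2^{-\#\{\text{unclaimed edges in }F\}}&\text{otherwise.}\end{cases}$$
We write $w_H(K)=w_H(E(K))$.

So $w_H(K)$ is the probability that $K$ becomes a copy of $H$ if every remaining edge is decided by a fair coin. At the end of the game $w_H(K)\in\{0,1\}$, and $w_H(K)=1$ exactly when, for all $i\ne j$, the edge of $K$ between $V_i$ and $V_j$ is Maker's if and only if $ij\in E(H)$. For example, let $r=3$, let $H$ be the path with edges $12,23$, and let $K=\{a,b,c\}$ with $a\in V_1$, $b\in V_2$, $c\in V_3$. On the empty board $w_H(K)=\frac18$. If Maker claims $ab$ it becomes $\frac14$. If Breaker then claims $ac$ it becomes $\frac12$, because $13\notin E(H)$ and so $ac$ is right in Breaker's hands. If Breaker claims $bc$ instead, it becomes $0$.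

While $H$ is fixed we drop it from the notation. Let
$$L=\sum_K w(K),\qquad m(e)=\sum_{K:\,e\in E(K)}w(K),\qquad \ell(e)=\sigma(e)m(e)\quad(e\text{ unclaimed}),$$
with $m(e)=\ell(e)=0$ if $e$ is not a cross edge.

**Proposition 1.** Let $r\ge3$, let $H$ be a graph on $[r]$, and let $n>r^3\,2^{\binom r2}$. Then Maker can force $M$ to contain an induced copy of $H$.

**Proof.** In a round Maker claims $x$ and then Breaker claims $y$. If $x\in E(K)$, Maker's move multiplies $w(K)$ by $1+\sigma(x)$: by $2$ if she was supposed to have $x$, by $0$ if not. Likewise Breaker's move multiplies $w(K)$ by $1-\sigma(y)$ if $y\in E(K)$. Multiplying out and summing over $K$,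
$$L'=L+\ell(x)-\ell(y)-\sigma(x)\sigma(y)\,g\ \ge\ L+\ell(x)-\ell(y)-g,\qquad g=\sum_{K:\,x,y\in E(K)}w(K),$$
where everything on the right is evaluated before the round (and $g=0$ if $x$ or $y$ is not a cross edge). Maker plays an unclaimed $x$ with $\ell(x)$ maximum. Since $y$ was also available, $\ell(x)\ge\ell(y)$, so $L'\ge L-g$.

Two distinct edges span at least three vertices, so at most $N^{r-3}$ transversals contain both $x$ and $y$; each has weight at most $\frac14$, since $x$ and $y$ are unclaimed. So $g\le N^{r-3}/4$. There are at most $n^2/4$ complete rounds. If Maker makes a last move $x$ without reply, $L$ drops by at most $m(x)\le N^{r-2}/2$. As $N\le n/3$ and $n\ge 3$, $N/2\le n/6\le n^2/16$. The total loss is therefore at most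
$$\frac{n^2}{4}\cdot\frac{N^{r-3}}4+\frac{N}{2}N^{r-3}\le\frac{n^2N^{r-3}}8 .$$
At the start $L=N^r2^{-\binom r2}$. Since $n\ge2r$, $N\ge n/r-1\ge n/(2r)$, so $N^32^{-\binom r2}\ge \frac{n^3}{8r^3}2^{-\binom r2}>\frac{n^2}8$. Hence $L>0$ at the end, and some transversal has $w(K)=1$. $\square$

For $r=3$ one can be more careful. Only rounds with both moves on cross edges can lose anything, there are $3N^2$ cross edges, and two edges lie in at most one common transversal. So the loss is at most $\frac{3N^2}2\cdot\frac14+\frac N2$, against $L=N^3/8$ at the start. Already $N=5$, that is $n=15$, leaves $\frac{125-75-20}{8}>0$: on fifteen vertices Maker can force any one prescribed induced subgraph on three vertices.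

The condition of Proposition 1 reads $\binom r2+3\log r<\log n$. For large $n$ it holds whenever $3\le r\le\sqrt{2\log n}$: the left side increases with $r$, and at $r=\sqrt{2\log n}$ it equals $\log n-\frac r2+3\log r<\log n$.

## 2. All targets on $2\log n-4\log\log n-30$ vertices

Two things change in general. We want $r$ as large as possible, far beyond $\sqrt{2\log n}$, and we want all $2^{\binom r2}$ graphs $H$ on $[r]$ in the same final graph $M$.

The problem comes from "The game of JumbleG". The background stated with it is this. Maker can create an $r$-universal graph with $r=(1+o(1))\log n$. She cannot achieve $r=2\log n-2\log\log n+C$ for a suitable constant $C$, because Breaker can prevent $K_r$ in Maker's graph (Beck). By Bollobás and Thomason, the largest $r$ for which a random graph of order $n$ is almost surely $r$-universal is around $2\log n$. Conjecture 7 there says that Maker can claim an $r$-universal graph with $r=(2+o(1))\log n$. These notes prove it.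

**Theorem 2.** For all sufficiently large $n$, Maker has a strategy guaranteeing that the final graph $M$ is $r$-universal with
$$r=r(n)=\lfloor 2\log n-4\log\log n-30\rfloor=(2+o(1))\log n .$$
In particular, Conjecture 7 is true.

**Theorem 3.** (a) Let $n$ be sufficiently large, let $r$ be as in Theorem 2, let $V_1,\dots,V_r\subset[n]$ be disjoint sets of size $N=\lfloor n/r\rfloor$, and let $\mu=N^r2^{-\binom r2}$. Maker has a strategy guaranteeing that for every graph $H$ on $[r]$ simultaneously, at least $(1-\frac1r)\mu$ of the transversals $(v_1,\dots,v_r)\in V_1\times\dots\times V_r$ satisfy $v_iv_j\in M\iff ij\in E(H)$ for all $i<j$. The same holds if Breaker moves first.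

(b) Let $f(n)$ be the largest $r$ such that Maker can force an $r$-universal graph. Then for large $n$,
$$2\log n-4\log\log n-31\le f(n)\le 2\log n-2\log\log n+2 .$$
So $f(n)=2\log n-\Theta(\log\log n)$.

Here $\mu$ is the expected number of transversal copies of $H$ when every edge is decided by a fair coin, so (a) says that Maker gets almost the random count of every $H$ at once. Theorem 2 follows from (a): every graph on $r$ vertices is isomorphic to some $H$ on $[r]$, and $(1-\frac1r)\mu>0$. From now on $n$ is large and $r,V_i,N,\mu$ are as in Theorem 3(a). We shall use $\log n\le r\le2\log n$ and $N\ge n/(2r)$.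

## 3. Where the expected-count potential loses control

Two obstacles stand between Proposition 1 and Theorem 3.

The first is the loss $g$. The bound $g\le N^{r-3}/4$ ignores how small the weights are. The proof of Proposition 1 needs $N^32^{-\binom r2}>n^2/8$, and since $N\le n/r$ this is false as soon as $2^{\binom r2}\ge 8n/r^3$. Yet the typical loss is harmless. On the empty board, if $x,y$ share a vertex and their three endpoints lie in different classes, then $g=N^{r-3}2^{-\binom r2}=\mu/N^3$. If $g$ never exceeded this, the total loss would be at most $\frac{n^2}{4}\cdot\frac{\mu}{N^3}\le\frac{2r^3}{n}\mu$, which is negligible. The trouble is that $L$ does not see concentration: nothing in it prevents the weight from gathering on few pairs of edges, so that $g$ becomes large.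

The natural remedy is to penalize concentration. By Cauchy-type expansion, $g^2$ is a sum over pairs $(K,K')$ that share both $x$ and $y$, hence at least three vertices. So put $Q=\sum_{|K\cap K'|\ge3}w(E(K)\cup E(K'))$. Since $w(K)w(K')\le w(E(K)\cup E(K'))$ (inequality (1) below), $g^2\le Q$. Let Maker use $L-\lambda Q$ in place of $L$. Suppose, generously, that the second-order losses of $Q$ itself cost nothing. As long as $L-\lambda Q\ge0$ we know $Q\le L/\lambda$, so $g\le\sqrt{L/\lambda}$. With $L$ about $\mu$, losing $\sqrt{\mu/\lambda}$ in each of about $n^2/4$ rounds is affordable only if $\lambda\mu\ge n^4/16$. But on the empty board the pairs with exactly three common vertices alone give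
$$Q\ \ge\ \binom r3N^r(N-1)^{r-3}\,2^{-2\binom r2+3}=8\binom r3\Bigl(1-\frac1N\Bigr)^{r-3}\frac{\mu^2}{N^3}\ \ge\ \frac{\mu^2}{n^3},$$
so $\lambda Q<\mu$ at the start forces $\lambda\mu<n^3$. The two requirements contradict each other. And the generous assumption is not free either: the second-order loss of $Q$ involves pairs $(K,K')$ with $x,y\in E(K)\cup E(K')$, which looks as if it needs a penalty on triples, then on quadruples, and so on.

The second obstacle is that one move must serve all $H$. On the empty board all weights $w_H(K)$ equal $2^{-\binom r2}$, so if $\overline H$ is the complement of $H$, then $\ell_{\overline H}(e)=-\ell_H(e)$ for every $e$. Every move that helps $H$ hurts $\overline H$ by the same amount.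

Three devices remove these obstacles.

- A factor in the penalty that makes it drift downward, so that large values of $g$ are paid for by the drift and are never summed in the worst case.
- The deletion of transversals that overlap too much with others, which stops the regress to triples.
- The sum $\sum_H e^{-\theta(\cdot)}$, which combines all $H$.

## 4. A penalty on overlapping pairs that drifts downward

Fix the constants
$$s=1+\frac1r,\qquad \eta=1-\frac1s=\frac1{r+1},\qquad \Lambda=20r,\qquad\theta=\frac{r^3}\mu,$$
$$\lambda_2=\frac n\mu,\qquad\lambda_q=\frac{n^{5/2}\Lambda^q}{\mu}\quad(3\le q\le r).$$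
Then $\lambda_2\le\lambda_3\le\dots\le\lambda_r$, and $\lambda_q\le n^{5/2}\Lambda^q/\mu$ for every $q\ge2$. Also $s\eta=s-1=\frac1r$.

Until Section 8 a graph $H$ is fixed and suppressed. The weight $w$ is multiplicative over disjoint unions: unclaimed edges add up, and a union has a wrong edge exactly when one part has. Moreover, for all sets $F,F'$ of cross edges,
$$w(F)\,w(F')\le w(F\cup F').\tag{1}$$
Indeed, if $F$ or $F'$ has a wrong edge the left side is $0$. Otherwise $F\cup F'$ has none, and it has at most as many unclaimed edges as $F$ and $F'$ have together.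

**Definition (penalty).** For an ordered pair $(K,K')$ of transversals, $K=K'$ allowed, put
$$U=E(K)\cup E(K'),\qquad I=E(K)\cap E(K')=E(K\cap K'),\qquad q=|K\cap K'|.$$
For a set $T$ contained in a transversal let $u(T)$ be the number of unclaimed edges in $E(T)$, and write $u=u(K\cap K')$. Then
$$p(K,K')=\lambda_q\,s^{u}\,w(U)\ \text{ if }q\ge2,\qquad p(K,K')=0\ \text{ if }q\le1 .$$

Note that $p$ is symmetric. For an example, take again $r=3$, $H$ the path $12,23$, $K=\{a,b,c\}$ and $K'=\{a,b,c'\}$, with $s>1$ and $\lambda_2$ kept as parameters. Then $q=2$, $I=\{ab\}$, and $U$ has five edges, so on the empty board $p=\lambda_2 s/32$. If Maker claims the shared edge $ab$, then $u$ becomes $0$ and $p=\lambda_2/16$: a factor $2/s$. If Breaker claims $ab$, the factor is $0$. The average of the two factors is $1/s=1-\eta$. For the unshared edge $ac$ the factors are $0$ (Maker) and $2$ (Breaker), with average $1$. So each claim on a shared edge pulls the penalty down by a proportion $\eta$ on average. This is the whole purpose of $s^u$.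

Here is what this buys. When many pairs share $x$ and $y$, so that $g$ is large, the downward drift is of order at least $\eta\lambda_3g^2$, and
$$3g\le\tfrac14\eta\lambda_3g^2+\tfrac{9}{\eta\lambda_3}.\tag{2}$$
(This is $2\sqrt{\alpha\beta}\,g\le\alpha g^2+\beta$ with $\alpha=\frac{\eta\lambda_3}{4}$, $\beta=\frac9{\eta\lambda_3}$.) The drift pays the first term. Only $9/(\eta\lambda_3)$ per round is really lost, and over $n^2$ rounds this is small against $\mu$ if $\lambda_3\mu$ is much larger than $rn^2$. The initial penalty limits $\lambda_3\mu$ to a little less than $n^3$. The choice $n^{5/2}$ lies between. The geometric growth $\Lambda^q$ will control the second-order change of the penalty itself. The weight $\lambda_2$ will control $m(e)^2$, which the exponential sum needs.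

**Definition (potential).** For a family $\mathcal F$ of transversals,
$$L=\sum_{K\in\mathcal F}w(K),\qquad\Gamma=\sum_{(K,K')\in\mathcal F^2}p(K,K'),\qquad\Psi=L-\Gamma .$$
For an unclaimed cross edge $e$, with all sums over $\mathcal F$ or $\mathcal F^2$,
$$m(e)=\sum_{K:\,e\in E(K)}w(K),\quad\ell(e)=\sigma(e)m(e),\quad\gamma(e)=\sigma(e)\sum_{(K,K'):\,e\in U}s^{-\mathbf 1[e\in I]}p(K,K'),$$
$$D(e)=\ell(e)-\gamma(e),\qquad\Delta_e=\eta\sum_{(K,K'):\,e\in I}p(K,K')\ge0 .$$
All of these are $0$ for an unclaimed $e$ that is not a cross edge.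

Section 7 will show that $D(e)$ is the first-order change of $\Psi$ when Maker takes $e$ (and $-D(e)$ when Breaker does), while $\Delta_e$ is the gain from drift, which is the same whoever takes $e$.

## 5. Deleting overloaded copies

**Definition (admissible family).** A family $\mathcal F$ is *admissible* if every $K\in\mathcal F$ satisfies
$$w(K)>0\qquad\text{and}\qquad\sum_{K'\in\mathcal F}p(K,K')\le w(K).$$

For example, let $r=3$, with $s$ and the $\lambda_q$ again as parameters. On the empty board let $\mathcal F$ consist of $\{a,b,c\}$ for $c$ in a set $S\subset V_3$. Each $w(K)$ is $\frac18$, $p(K,K)=\lambda_3s^3/8$, and $p(K,K')=\lambda_2s/32$ for $K\ne K'$. So $\mathcal F$ is admissible exactly when $4\lambda_3s^3+(|S|-1)\lambda_2s\le4$: too many copies through one edge are not allowed.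

**Cleanup.** While some $K\in\mathcal F$ violates one of the two conditions, delete it from $\mathcal F$. This ends, since $\mathcal F$ is finite, and it ends in an admissible family.

**Lemma 4.** Cleanup never decreases $\Psi$.

**Proof.** Suppose $K$ is deleted. If $w(K)=0$, then $w(U)=0$ for every pair involving $K$, so $p(K,\cdot)=p(\cdot,K)=0$ and $\Psi$ does not change. If $\sum_{K'}p(K,K')>w(K)$, then $L$ drops by $w(K)$, while $\Gamma$ drops by at least $\sum_{K'}p(K,K')>w(K)$. So $\Psi$ increases. $\square$

Thus we may assume admissibility before every round at no cost, and in an admissible family a sum of penalties over $K'$ collapses to a single weight. This is what stops the regress.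

## 6. Three bounds on the influence of one edge

**Lemma 5.** Let $\mathcal F$ be admissible and let $e$ be an unclaimed edge. Then
$$|D(e)|\le3m(e),\tag{3}$$
$$m(e)^2\le\frac{\Delta_e}{\eta\lambda_2},\tag{4}$$
$$m(e)\le\frac1{\lambda_2}.\tag{5}$$

**Proof.** If $e$ is not a cross edge, all quantities vanish. Let $e$ be a cross edge, and write $K\ni e$ for $e\in E(K)$.

For (3): $e\in U$ means $K\ni e$ or $K'\ni e$, so by symmetry and admissibility
$$|\gamma(e)|\le\sum_{(K,K'):\,e\in U}p(K,K')\le2\sum_{K\ni e}\sum_{K'}p(K,K')\le2\sum_{K\ni e}w(K)=2m(e).$$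
Also $|\ell(e)|=m(e)$.

For (4): expand the square and use (1),
$$m(e)^2=\sum_{K,K'\ni e}w(K)w(K')\le\sum_{(K,K'):\,e\in I}w(U).$$
Such pairs share both ends of $e$, so $q\ge2$ and $p=\lambda_qs^uw(U)\ge\lambda_2w(U)$. Hence the sum is at most $\frac1{\lambda_2}\sum_{e\in I}p=\Delta_e/(\eta\lambda_2)$.

For (5): we may assume $m(e)>0$. Choose $K\in\mathcal F$ with $K\ni e$. Admissibility, $p\ge\lambda_2w(U)$ and (1) give
$$w(K)\ge\sum_{K'\ni e}p(K,K')\ge\lambda_2\sum_{K'\ni e}w(K)w(K')=\lambda_2\,w(K)\,m(e).$$
Divide by $w(K)>0$. $\square$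

## 7. Gain and loss in one round

**Lemma 6.** Let $\mathcal F$ be admissible. Suppose Maker claims $x$ and then Breaker claims $y$. Let $\Psi'$ be the value after both moves, with the same $\mathcal F$; all other quantities are evaluated before the round. Then
$$\Psi'\ \ge\ \Psi+D(x)-D(y)+\tfrac12(\Delta_x+\Delta_y)-\frac9{\eta\lambda_3}.\tag{6}$$

**Step 1: the change of $L$.** This step repeats Proposition 1. We have $w'(K)=w(K)(1+\sigma(x)\mathbf1[x\in E(K)])(1-\sigma(y)\mathbf1[y\in E(K)])$, hence
$$L'\ge L+\ell(x)-\ell(y)-g,\qquad g=\sum_{K:\,x,y\in E(K)}w(K).$$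
If $x$ or $y$ is not a cross edge, it lies in no $E(K)$, and its terms vanish here and below.

**Step 2: the change of $\Gamma$.** This step separates first-order terms, drift and second-order loss. Let $p'$ be the penalty after the round. A move on $x\in U$ changes $w(U)$ by the factor $1+\sigma(x)$, and if moreover $x\in I$ then $u$ drops by one. So $p'=pAB$ with
$$A=(1+\sigma(x))s^{-\mathbf1[x\in I]}\ \text{ if }x\in U,\qquad B=(1-\sigma(y))s^{-\mathbf1[y\in I]}\ \text{ if }y\in U,$$
and $A=1$ if $x\notin U$, $B=1$ if $y\notin U$. Both lie in $[0,2]$. If $x\in U$ then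
$$A-1=\sigma(x)s^{-\mathbf1[x\in I]}-\eta\,\mathbf1[x\in I]:$$
for $x\notin I$ both sides are $\sigma(x)$, and for $x\in I$ we have $\frac{1+\sigma(x)}s-1=\frac{\sigma(x)}s-\eta$. In the same way, if $y\in U$, then $B-1=-\sigma(y)s^{-\mathbf1[y\in I]}-\eta\mathbf1[y\in I]$. Now write
$$p'=p+p(A-1)+p(B-1)+p(A-1)(B-1)$$
and sum over $\mathcal F^2$. The second term sums to $\gamma(x)-\Delta_x$ and the third to $-\gamma(y)-\Delta_y$. The fourth vanishes unless $x,y\in U$, and it is at most $p$ because $|A-1|,|B-1|\le1$. Hence
$$\Gamma'\le\Gamma+\gamma(x)-\gamma(y)-\Delta_x-\Delta_y+E,\qquad E=\sum_{(K,K'):\,x,y\in U}p(K,K').$$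
With Step 1,
$$\Psi'\ge\Psi+D(x)-D(y)+\Delta_x+\Delta_y-g-E.\tag{7}$$
It remains to show $g+E\le\frac12(\Delta_x+\Delta_y)+\frac9{\eta\lambda_3}$.

**Step 3: splitting $E$.** This step uses admissibility to reduce $E$ to $g$ and one new sum. The pairs with $x,y\in E(K)$ contribute at most
$$\sum_{K:\,x,y\in E(K)}\ \sum_{K'}p(K,K')\le\sum_{K:\,x,y\in E(K)}w(K)=g,$$
and so do the pairs with $x,y\in E(K')$. In any other pair with $x,y\in U$, one of $K,K'$ contains $x$ but not $y$ and the other contains $y$ but not $x$. By symmetry these contribute at most $2C$, where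
$$C=\sum p(K,K')\quad\text{over pairs with }x\in E(K)\setminus E(K'),\ y\in E(K')\setminus E(K).$$
So $g+E\le3g+2C$.

**Step 4: bounding $g$ by drift.** Expanding $g^2$ and using (1), $g^2\le\sum w(U)$ over pairs with $x,y\in I$. Since $x\ne y$, such pairs have $q\ge3$, so $w(U)\le p/\lambda_3$; and $x\in I$. Hence $g^2\le\Delta_x/(\eta\lambda_3)$. By (2),
$$3g\le\tfrac14\eta\lambda_3\,g^2+\frac9{\eta\lambda_3}\le\tfrac14\Delta_x+\frac9{\eta\lambda_3}.$$

**Step 5: decoupling $C$.** In a pair counted in $C$ neither $x$ nor $y$ is shared, so the pair itself gives no drift on these edges. This step replaces such pairs by pairs that do share $x$, or do share $y$. Let $(K,K')$ be counted in $C$ with $p(K,K')\ne0$, and let $T=K\cap K'$, $q=|T|$. Then $q\ge2$, and $q\le r-1$ because $K\ne K'$. Also $x\not\subset T$ (as $T\subset K'$ and $x\notin E(K')$), and likewise $y\not\subset T$. The set $U$ is the disjoint union of $E(T)$, $E(K)\setminus E(T)$ and $E(K')\setminus E(T)$, so with $\hat w_T(K)=w(E(K)\setminus E(T))$,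
$$w(U)=w(E(T))\,\hat w_T(K)\,\hat w_T(K').$$
Put $X_T(e)=\sum\hat w_T(K)$ over all $K\in\mathcal F$ with $K\supseteq T$ and $e\in E(K)$. For a given $T$, the pairs counted in $C$ with intersection $T$ are among the pairs appearing in the product $X_T(x)X_T(y)$. So, with $T$ ranging over subsets of transversals,
$$C\le\sum_{q=2}^{r-1}\lambda_q\sum_{\substack{|T|=q\\x,y\not\subset T}}s^{u(T)}w(E(T))\,X_T(x)X_T(y).$$
Use $X_T(x)X_T(y)\le\frac12(X_T(x)^2+X_T(y)^2)$, and in each part keep only the condition on the relevant edge:
$$C\le\tfrac12(Y_x+Y_y),\qquad Y_e=\sum_{q=2}^{r-1}\lambda_q\sum_{\substack{|T|=q\\e\not\subset T}}s^{u(T)}w(E(T))X_T(e)^2 .$$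

**Step 6: bounding $Y_e$ by drift.** This step is where the growth of $\lambda_q$ is used. Expand $X_T(e)^2$ over pairs $(K,K'')\in\mathcal F^2$ with $K,K''\supseteq T$ and $e\in E(K)\cap E(K'')$. By multiplicativity and (1),
$$w(E(T))\hat w_T(K)\hat w_T(K'')=w(E(K))\,w(E(K'')\setminus E(T))\le w(E(K)\cup E(K'')).$$
Now exchange the order of summation. Fix a pair $(K,K'')$ with $e\in E(K)\cap E(K'')$, let $q'=|K\cap K''|$ and $u=u(K\cap K'')$, and ask which $T$ it meets. These are sets $T\subset K\cap K''$ with $e\not\subset T$ and $|T|\ge2$. Three facts hold.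

- Since $e\subset K\cap K''$ but $e\not\subset T$, we have $q'\ge|T|+1\ge3$. So $\lambda_{q'}=n^{5/2}\Lambda^{q'}/\mu$.
- The edge $e$ is unclaimed and lies in $E(K\cap K'')\setminus E(T)$, so $u(T)\le u-1$.
- For $k\ge1$, the number of such $T$ with $|T|=q'-k$ is at most $2\binom{q'-1}{k-1}$: choose an endpoint of $e$ that $T$ omits, then the other $k-1$ omitted vertices.

Since $\lambda_{q'-k}\le n^{5/2}\Lambda^{q'-k}/\mu=\lambda_{q'}\Lambda^{-k}$, also when $q'-k=2$, we get
$$Y_e\le\sum_{(K,K''):\,e\in I}\lambda_{q'}\,s^{u-1}\,w(U)\sum_{k\ge1}2\binom{q'-1}{k-1}\Lambda^{-k},$$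
where $U,I$ now refer to $(K,K'')$. The inner sum is $\frac2\Lambda(1+\frac1\Lambda)^{q'-1}\le\frac2\Lambda e^{r/\Lambda}$. Hence
$$Y_e\le\frac{2e^{r/\Lambda}}{\Lambda s}\sum_{(K,K''):\,e\in I}p(K,K'')=\frac{2e^{r/\Lambda}}{\Lambda s\eta}\,\Delta_e .$$
As $s\eta=\frac1r$ and $\Lambda=20r$, the factor is $2e^{1/20}/20<\frac14$. Therefore $2C\le Y_x+Y_y\le\frac14(\Delta_x+\Delta_y)$.

**Step 7: assembling.** Steps 3, 4 and 6 give
$$g+E\le\tfrac14\Delta_x+\frac9{\eta\lambda_3}+\tfrac14(\Delta_x+\Delta_y)\le\tfrac12(\Delta_x+\Delta_y)+\frac9{\eta\lambda_3},$$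
and (7) becomes (6). $\square$

## 8. One potential for all graphs $H$

We now restore the index $H$. For every graph $H$ on $[r]$ Maker keeps a family $\mathcal F_H$. At first it is the set of all transversals; then cleanup is applied, and cleanup is applied again after every round. So all $\mathcal F_H$ are admissible before each round. Let
$$\Phi=\sum_He^{-\theta\Psi_H},\qquad\mathcal D(e)=\sum_He^{-\theta\Psi_H}D_H(e).$$

**Strategy.** Maker claims an unclaimed edge $x$ that maximizes $\mathcal D(x)$.

In this sum the graphs $H$ that lag behind have the largest say. If $\Phi$ is small at the end, then every single $\Psi_H$ is large.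

**Lemma 7.** Over one round, including the cleanup after it, $\Phi$ is multiplied by at most $e^{9\theta/(\eta\lambda_3)}$.

**Step 1: linearizing the exponential for one $H$.** The exponential makes a quadratic error, and this step shows that the drift covers it. Fix $H$ and put $a=\theta(D_H(x)-D_H(y))$, $b=\frac\theta2(\Delta_x+\Delta_y)$. By (3) and (5), since $\theta/\lambda_2=r^3/n$,
$$|a|\le\frac{6\theta}{\lambda_2}=\frac{6r^3}n\le\frac12$$
for large $n$. By (3), then (4),
$$a^2\le2\theta^2\bigl(D_H(x)^2+D_H(y)^2\bigr)\le18\theta^2\bigl(m(x)^2+m(y)^2\bigr)\le\frac{18\theta^2}{\eta\lambda_2}(\Delta_x+\Delta_y)=\frac{18r^3(r+1)}n\,\theta(\Delta_x+\Delta_y)\le b$$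
for large $n$. Next, $\ln(1-a)\ge-a-a^2$ for $|a|\le\frac12$. For $0\le a\le\frac12$, $-\ln(1-a)-a=\sum_{j\ge2}\frac{a^j}{j}\le\frac{a^2}{2(1-a)}\le a^2$. For $a=-t<0$, $\ln(1+t)\ge t-\frac{t^2}2\ge t-t^2$. So $e^{-a-b}\le e^{-a-a^2}\le1-a$. By (6), before cleanup,
$$e^{-\theta\Psi_H'}\le e^{9\theta/(\eta\lambda_3)}\,e^{-\theta\Psi_H}\bigl(1-\theta(D_H(x)-D_H(y))\bigr).$$

**Step 2: summing over $H$.** This step uses Maker's choice. The sum is
$$\Phi'\le e^{9\theta/(\eta\lambda_3)}\bigl(\Phi-\theta(\mathcal D(x)-\mathcal D(y))\bigr)\le e^{9\theta/(\eta\lambda_3)}\,\Phi,$$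
because $y$ was available when Maker chose $x$, so $\mathcal D(x)\ge\mathcal D(y)$. By Lemma 4 cleanup decreases no $\Psi_H$, so it does not increase $\Phi$. $\square$

**Adding up the rounds.** There are at most $n^2$ rounds, and
$$\frac{9\theta n^2}{\eta\lambda_3}=9\cdot\frac{r^3}\mu\cdot n^2\cdot(r+1)\cdot\frac{\mu}{8000\,r^3n^{5/2}}=\frac{9(r+1)}{8000}\,n^{-1/2}\to0 .$$
So for large $n$ all complete rounds together multiply $\Phi$ by at most $2$.

**Unpaired moves.** If Maker makes a last move $x$ with no reply, then $L'=L+\ell(x)$, and $p'=pA$ gives $\Gamma'=\Gamma+\gamma(x)-\Delta_x$. So by (3) and (5)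
$$\Psi'=\Psi+D(x)+\Delta_x\ge\Psi-3m(x)\ge\Psi-\frac3{\lambda_2},$$
and $\Phi$ is multiplied by at most $e^{3\theta/\lambda_2}=e^{3r^3/n}\le2$. If Breaker moves first, then after the initial cleanup his move $y$ gives $\Psi'=\Psi-D(y)+\Delta_y\ge\Psi-\frac3{\lambda_2}$, again a factor at most $2$; cleanup follows, and then the complete rounds begin. Let $\Phi_0$ be the value before any move and before the first cleanup, which does not increase $\Phi$. In all cases
$$\Phi_{\rm end}\le8\,\Phi_0.\tag{8}$$

## 9. The initial penalty and the end of the game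

**Step 1: the initial penalty as a sum over overlaps.** We need $\Gamma$ to be negligible against $L$ on the empty board with $\mathcal F_H$ the family of all transversals. There $L=N^r2^{-\binom r2}=\mu$. At most $\binom rqN^{2r-q}$ ordered pairs have $|K\cap K'|=q$. Each has $w(U)=2^{-2\binom r2+\binom q2}$ and $s^u=(1+\frac1r)^{\binom q2}\le e^{q(q-1)/(2r)}\le e^{q/2}$. Since $N^{2r}2^{-2\binom r2}=\mu^2$,
$$\frac\Gamma\mu\le\sum_{q=2}^r(\lambda_q\mu)\,e^{q/2}\binom rqN^{-q}2^{\binom q2}\le2e\,n\binom r2N^{-2}+n^{5/2}\sum_{q=3}^r(33r)^q\binom rqN^{-q}2^{\binom q2},$$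
using $20e^{1/2}<33$. As $N\ge n/(2r)$, the first term is $O(r^4/n)$.

**Step 2: only the extreme overlaps matter.** With $\binom rq\le(er/q)^q$ and $N\ge n/(2r)$, the $q$-th summand of the last sum is at most
$$2^{h(q)}=\Bigl(\frac{66e\,r^3\,2^{(q-1)/2}}{q\,n}\Bigr)^q,\qquad h(q)=q\Bigl[\log\frac{66er^3}n-\log q+\frac{q-1}2\Bigr].$$
For real $q\ge2$, $h'(q)=\log\frac{66er^3}n-\log q-\frac1{\ln2}+q-\frac12$ and $h''(q)=1-\frac1{q\ln2}>0$. So $h$ is convex and its maximum on $[3,r]$ is attained at an endpoint.

At $q=3$: $2^{h(3)}=(44er^3/n)^3=O(r^9n^{-3})$.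

At $q=r$: the base is $66e\,r^2\,2^{(r-1)/2}/n$. By the choice of $r$, $2^{(r-1)/2}\le2^{-15.5}\,n/(\log n)^2$, and $r^2\le4(\log n)^2$. So the base is at most $66e\cdot4\cdot2^{-15.5}<2^{-6}$ (numerically $0.01549<0.01562$). As $r\ge\log n$, $2^{h(r)}\le2^{-6r}\le n^{-6}$.

This endpoint is where the term $-4\log\log n$ in $r$ is used. The factor $r^2$ in the base is the product of one $r$ from $N\approx n/r$ and one $r$ from $\Lambda=20r$.

There are at most $r$ summands, so
$$\frac\Gamma\mu=O(r^4n^{-1})+n^{5/2}\cdot r\cdot O(r^9n^{-3})=O(r^{10}n^{-1/2}).$$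
Hence $\Psi_H\ge(1-O(r^{10}n^{-1/2}))\mu$ initially, for every $H$.

**Step 3: reading off all $H$ at the end.** There are $2^{\binom r2}$ graphs $H$ on $[r]$, and $\theta\mu=r^3$. By (8),
$$\Phi_{\rm end}\le8\cdot2^{\binom r2}\exp\bigl(-r^3(1-O(r^{10}n^{-1/2}))\bigr)\le e^{-(r^3-r^2)}$$
for large $n$, because $\ln8+\frac{\ln2}2r^2+O(r^{13}n^{-1/2})\le r^2$. Every term of $\Phi_{\rm end}$ is at most the sum, so for every $H$ we have $\theta\Psi_H\ge r^3-r^2$. Dividing by $\theta=r^3/\mu$,
$$L_H\ge\Psi_H\ge\Bigl(1-\frac1r\Bigr)\mu>0 .$$
All edges are now claimed, so $w_H(K)\in\{0,1\}$ and $L_H$ counts transversals $K\in\mathcal F_H$ with $w_H(K)=1$. By Section 1 these are exactly transversals with $v_iv_j\in M\iff ij\in E(H)$ for all $i<j$. So at least $(1-\frac1r)\mu$ transversals have this property, for every $H$ on $[r]$ simultaneously, whoever moved first. This proves Theorem 3(a), and with it Theorem 2. $\blacksquare$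

## 10. The upper bound $2\log n-2\log\log n+2$

The lower bound in Theorem 3(b) is Theorem 2, since $\lfloor t\rfloor\ge t-1$. For the upper bound Breaker prevents a single graph, the complete graph.

**Erdős–Selfridge theorem** (J. Combin. Theory Ser. A 14 (1973)). If $\sum_A2^{-|A|}<\frac12$ over the winning sets $A$, then Breaker, moving second, can claim an element of every winning set.

**Proof.** Let $S=\sum2^{-\#\{\text{unclaimed elements of }A\}}$ over the winning sets $A$ in which Breaker has nothing, and let $m(z)$ be the part of $S$ coming from sets containing $z$. Maker's first move at most doubles $S$, so $S<1$ after it. From then on Breaker takes a $y$ with $m(y)$ maximum, which lowers $S$ by $m(y)$. Maker's next move $x$ then raises $S$ by at most the old $m(x)\le m(y)$. So $S<1$ to the end, while a set owned entirely by Maker would contribute $1$. $\square$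

**Proof of the upper bound.** Let $r_0=\lceil2\log n-2\log\log n+2\rceil$. Then $2^{(r_0-1)/2}\ge\sqrt2\,n/\log n$ and $r_0=(2+o(1))\log n$. Take as winning sets the edge sets of the copies of $K_{r_0}$ in $K_n$. Their weights sum to
$$\binom n{r_0}2^{-\binom{r_0}2}\le\Bigl(\frac{en}{r_0\,2^{(r_0-1)/2}}\Bigr)^{r_0}\le\Bigl(\frac{e\log n}{\sqrt2\,r_0}\Bigr)^{r_0}=\Bigl(\frac e{2\sqrt2}+o(1)\Bigr)^{r_0}\to0,$$
since $e/(2\sqrt2)<0.97$. So for large $n$ Breaker can claim an edge of every copy of $K_{r_0}$. Then $K_{r_0}\not\subseteq M$, and $M$ is not $r_0$-universal.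

Finally, an $r$-universal graph is $r'$-universal for every $r'<r$: extend the $r'$-vertex graph by isolated vertices to $r$ vertices, find that as an induced subgraph, and restrict. So Maker cannot force $r$-universality for any $r\ge r_0$, and
$$f(n)\le r_0-1\le2\log n-2\log\log n+2.\qquad\blacksquare$$

**Remark.** The leading constant $2$ is thus optimal, and $f(n)$ is determined up to an additive error of $(2+o(1))\log\log n$. The argument does not determine the coefficient of $\log\log n$, which lies between $-4$ and $-2$.
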